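\title{Gradient descent on smooth convex losses over the unit ball:\\ excess risk $O(1/\sqrt m)$ for $\sqrt m\le T\le m$ iterations}

\begin{abstract}
We consider projected gradient descent with a constant step size $\eta\in(0,1]$, run for $T$ iterations on the empirical risk of $m$ samples, for convex, $1$-Lipschitz, $1$-smooth losses on the Euclidean unit ball of arbitrary dimension. A stability argument bounds the expected excess population risk by $\frac1{2\eta T}+\frac{2\eta T}{m}$, and we ask whether a term of order $T/m$ can be attained throughout the range $\sqrt m\le T\le m$. It cannot: in this range the excess risk is at most $73/(\eta\sqrt m)$. More precisely, for $\eta T\le m$ the worst-case excess risk is of order $\min\{1,\frac1{\eta T}\}+\frac1{\sqrt m}$, with absolute constants. The proof shows that the gradient of the loss of a sample point $z_i$ at the iterate is a function of $z_i$ alone, up to a variance of order $\frac1{\sqrt m}+\frac1{\eta T}$. This improves both the generalization gap and the stability recursion.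
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection*{Setting}
Let $\mathcal W=\{w\in\mathbb R^n:\|w\|\le1\}$ be the closed Euclidean unit ball. We write $\mathcal C$ for the class of functions $\varphi:\mathcal W\to\mathbb R$ that are convex and $1$-Lipschitz on $\mathcal W$ and $1$-\emph{smooth}: differentiable in the interior of $\mathcal W$, with a $1$-Lipschitz gradient. The gradient extends uniquely to a $1$-Lipschitz map on $\mathcal W$, again written $\nabla\varphi$, and $\|\nabla\varphi\|\le1$ on $\mathcal W$. Nothing is assumed outside $\mathcal W$. A combination $\sum_j a_j\varphi_j$ of members of $\mathcal C$ with $a_j\ge0$ and $\sum_ja_j\le1$ lies in $\mathcal C$.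

An \emph{instance} consists of a dimension $n$, a distribution $\mathcal D$ on a sample space $\mathcal Z$, and a loss $f:\mathcal W\times\mathcal Z\to\mathbb R$ such that $f(\cdot,z)\in\mathcal C$ for every $z$, $f(w,\cdot)$ is measurable for every $w$, and $f(0,\cdot)$ is $\mathcal D$-integrable. The \emph{population risk} and the \emph{empirical risk} of a sample $S=(z_1,\dots,z_m)\sim\mathcal D^m$ are
\[
F(w)=\mathbb E_{z\sim\mathcal D}[f(w,z)],\qquad F_S(w)=\frac1m\sum_{i=1}^mf(w,z_i).
\]
Since $|f(w,z)|\le|f(0,z)|+1$, the function $F$ is finite. It is convex and $1$-Lipschitz, so it attains its minimum $F^*=F(w^*)$ at some $w^*\in\mathcal W$. The learner sees $S$ but not $\mathcal D$, and wants a point where $F$ is small. \emph{Gradient descent} (GD) with step size $\eta$ minimizes $F_S$ instead: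
\[
w_0=0,\qquad w_{t+1}=\Pi\big(w_t-\eta\nabla F_S(w_t)\big),
\]
where $\Pi$ is the Euclidean projection onto $\mathcal W$. The output after $T$ iterations is the last iterate $w_T=w_T(S)$, and its \emph{excess risk} is $\mathbb E[F(w_T)]-F^*$. The excess risk is at most $2$, because $F$ is $1$-Lipschitz on a set of diameter $2$.

Measurability causes no difficulty. The vector $\nabla f(w,z)$ is measurable in $z$ (a limit of difference quotients for interior $w$, and a limit of interior values for boundary $w$) and continuous in $w$, hence jointly measurable; by induction each $w_t(S)$ is measurable. All iterates and gradients have norm at most $1$, so all expectations below exist.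

\subsection*{The question}
Two errors compete. Running longer decreases the empirical risk: $F_S(w_T)-\min F_S\le\frac1{2\eta T}$. Running longer also lets the iterate depend more on each sample point: one step moves the trajectories of two samples that differ in one point apart by at most $2\eta/m$. Together these facts give
\begin{equation}\label{eq:basic}
\mathbb E[F(w_T)]-F^*\le\frac1{2\eta T}+\frac{2\eta T}{m},
\end{equation}
as we prove in Section~\ref{sec:linear}. The two terms balance when $\eta T$ is of order $\sqrt m$, where the bound is of order $1/\sqrt m$; no algorithm does better on all instances (Proposition~\ref{prop:info}). For larger $T$ the bound deteriorates linearly and is vacuous at $\eta T=m$. If the dimension is unrestricted, there is room for each sample point to push the iterate in directions of its own, and one may guess that GD overfits at this linear rate. Open Question~2 of~\cite{SCO} asks whether an excess risk $\Omega(T/m)$ occurs for a step size $\eta=O(1)$, in a dimension that may even be exponential in $m$. That text refers to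 an earlier lecture for the definition of GD and uses the last iterate in its proofs; we adopt the convention above and the following precise form.

\medskip
\noindent\textbf{Question.} \emph{Are there absolute constants $c>0$ and $\eta\in(0,1]$ such that for every $m$ and every integer $T$ with $\sqrt m\le T\le m$ there is an instance $(n,\mathcal D,f)$, with $n$ allowed to depend on $m$ and $T$, on which GD with step size $\eta$ satisfies $\mathbb E[F(w_T)]-F^*\ge cT/m$?}
\medskip

The range of $T$ is the one in which the question has content. For $T\le\sqrt m$ we have $T/m\le1/\sqrt m$, and the bound follows from the lower bound of order $1/\sqrt m$ that holds for every algorithm. The restriction $T\le m$ is imposed because the excess risk never exceeds $2$.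

\subsection*{Results}
The answer is no.

\begin{theorem}\label{thm:upper}
Let $m,T,n\ge1$ and $\eta\in(0,1]$, and put $\tau=\eta T$. For every instance $(n,\mathcal D,f)$,
\begin{equation}\label{eq:main}
\mathbb E[F(w_T)]-F^*\ \le\ \frac{7}{2\tau}+\frac{3}{2\sqrt m}+\frac{8}{\sqrt m}\cdot\frac{\tau}{m}\Big(1+\frac{4\tau}{m}\Big)+\frac{784\,\tau}{m^2}.
\end{equation}
In particular, if $\sqrt m\le T\le m$, then $\mathbb E[F(w_T)]-F^*\le\dfrac{73}{\eta\sqrt m}$.
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $c>0$ and $\eta\in(0,1]$. If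
\[
\sqrt m\le T\le m\qquad\text{and}\qquad T>\frac{73}{c\eta}\sqrt m,
\]
then no instance satisfies $\mathbb E[F(w_T)]-F^*\ge cT/m$. Such a $T$ exists for every $m$ with $\sqrt m>73/(c\eta)$, namely $T=m$. Hence no pair $(c,\eta)$ has the property in the Question.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:upper} the excess risk is at most $\frac{73}{\eta\sqrt m}$, and the second condition on $T$ says that $\frac{73}{\eta\sqrt m}<\frac{cT}m$. For $T=m$ the second condition reads $\sqrt m>73/(c\eta)$.
\end{proof}

The upper bound is sharp up to a constant factor as long as $\eta T\le m$.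

\begin{theorem}\label{thm:sharp}
For all $m,T\ge1$ and $\eta\in(0,1]$ with $\eta T\le m$,
\[
\frac1{14}\Big(\min\Big\{1,\frac1{\eta T}\Big\}+\frac1{\sqrt m}\Big)\ \le\ \sup_{(n,\mathcal D,f)}\Big(\mathbb E[F(w_T)]-F^*\Big)\ \le\ 70\Big(\min\Big\{1,\frac1{\eta T}\Big\}+\frac1{\sqrt m}\Big),
\]
the supremum being over all instances. So for fixed $\eta$ and $\sqrt m\le T\le m$ the worst-case excess risk is $\Theta_\eta(1/\sqrt m)$.
\end{theorem}

Section~\ref{sec:linear} proves \eqref{eq:basic} and shows on linear losses why its second term is wasteful. Section~\ref{sec:det} collects what we need about GD on one fixed function. Section~\ref{sec:variance} shows that smooth convex losses behave along the trajectory almost like linear ones, and Section~\ref{sec:stab} feeds this into the stability recursion and proves Theorem~\ref{thm:upper}. Section~\ref{sec:lower} proves Theorem~\ref{thm:sharp}, and Section~\ref{sec:scope} treats other ranges of $T$ and averaged iterates.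

\section{Replacing one sample point, and linear losses}\label{sec:linear}

\subsection*{The generalization gap}
Since $w^*$ does not depend on the sample, $\mathbb E[F_S(w^*)]=F^*$, and so
\begin{equation}\label{eq:split}
\mathbb E[F(w_t)]-F^*=\mathbb E[F(w_t)-F_S(w_t)]+\mathbb E[F_S(w_t)-F_S(w^*)].
\end{equation}
The second term is an optimization error. The first is the \emph{generalization gap}. To express it, let $z'\sim\mathcal D$ be independent of $S$, let $S'=(z',z_2,\dots,z_m)$, and write $w_t=w_t(S)$ and $w_t'=w_t(S')$.

GD sees the sample only through $F_S$, so $w_t(S)$ is unchanged when the $z_i$ are permuted. Exchanging $z_1$ and $z_i$ preserves the law of $S$, so the pair $(w_t,z_i)$ has the same law as $(w_t,z_1)$. We refer to this fact as \emph{symmetry}. It gives $\mathbb E[F_S(w_t)]=\mathbb E[f(w_t,z_1)]$. On the other hand, $w_t'$ has the law of $w_t$ and is independent of $z_1$, so $\mathbb E[F(w_t)]=\mathbb E[F(w_t')]=\mathbb E[f(w_t',z_1)]$. Therefore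
\begin{equation}\label{eq:gap}
\mathbb E[F(w_t)-F_S(w_t)]=\mathbb E\big[f(w_t',z_1)-f(w_t,z_1)\big].
\end{equation}
The gap measures how much better the loss of $z_1$ is at the iterate that has seen $z_1$ than at the iterate that has not.

\begin{proposition}\label{prop:basic}
For every instance, $\eta\in(0,1]$ and $t\ge0$ we have $\|w_t-w_t'\|\le 2\eta t/m$ for all $S$ and $z'$, and \eqref{eq:basic} holds for all $T\ge1$.
\end{proposition}

\begin{proof}
Let $\Gamma_S(x)=\Pi(x-\eta\nabla F_S(x))$ be the GD map. It is nonexpansive by Lemma~\ref{lem:gd}(a) below. The projection is nonexpansive as well, and $\nabla F_S(x)-\nabla F_{S'}(x)=\frac1m(\nabla f(x,z_1)-\nabla f(x,z'))$ has norm at most $2/m$. Hence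
\[
\|w_{t+1}-w'_{t+1}\|\le\|\Gamma_S(w_t)-\Gamma_S(w_t')\|+\|\Gamma_S(w_t')-\Gamma_{S'}(w_t')\|\le\|w_t-w_t'\|+\frac{2\eta}m,
\]
and $w_0=w_0'$. By \eqref{eq:gap} and the Lipschitz property the gap is at most $\mathbb E\|w_T-w_T'\|\le2\eta T/m$. The optimization error in \eqref{eq:split} is at most $\frac1{2\eta T}$ by Lemma~\ref{lem:gd}(b) below.
\end{proof}

\subsection*{An example in which the gap grows and then stops}
\begin{example}\label{ex:orth}
Let $z$ be uniform on $\{\pm e_1,\dots,\pm e_n\}$ and $f(w,z)=\langle z,w\rangle$. Then $F\equiv0$ and $F_S(w)=\langle\bar z,w\rangle$ with $\bar z=\frac1m\sum_iz_i$. If $\bar z\ne0$, then $w_t=-\lambda_t\bar z$ with $\lambda_t=\min\{\eta t,1/\|\bar z\|\}$: a gradient step replaces $\lambda$ by $\lambda+\eta$, and the projection caps it at $1/\|\bar z\|$. With probability at least $1-\binom{m+1}2/n$ the points $z_1,\dots,z_m,z'$ lie on distinct coordinate axes. On this event both samples have a mean of norm $1/\sqrt m$, so $\lambda_t=\min\{\eta t,\sqrt m\}$ for both, and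
\[
\|w_t-w_t'\|=\frac{\lambda_t}m\|z_1-z'\|=\frac{\sqrt2\,\lambda_t}m,\qquad F(w_t)-F_S(w_t)=\lambda_t\|\bar z\|^2=\frac{\lambda_t}m .
\]
For $n\gg m^2$ the distance and the gap grow like $\eta t/m$, as in Proposition~\ref{prop:basic}, but only until $\eta t=\sqrt m$. After that the gap stays at $1/\sqrt m$: a vector of norm at most $1$ that has a component of the same size along each of $m$ orthogonal directions has components of size at most $1/\sqrt m$.
\end{example}

This budget does not depend on orthogonality or on GD. The right general notion of ``the component of $w$ due to $z_i$'' is the conditional mean $\mathbb E[w\mid z_i]-\mathbb E[w]$, and these components are orthogonal in $L^2$ because the $z_i$ are independent. The result is an inequality of Efron--Stein type.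

\begin{lemma}\label{lem:budget}
Let $w=w(S)\in\mathcal W$ be measurable and invariant under permutations of $z_1,\dots,z_m$. Put $\bar w=\mathbb E[w]$ and $\hat w=\mathbb E[w\mid z_1]$. Then $\mathbb E\|\hat w-\bar w\|^2\le\frac1m$.
\end{lemma}

\begin{proof}
Let $Y_i=\mathbb E[w\mid z_i]-\bar w$. Each $Y_i$ is a function of $z_i$ with mean zero, so $\mathbb E\langle Y_i,Y_j\rangle=0$ for $i\ne j$. Conditioning on $z_i$ gives $\mathbb E\langle w-\bar w,Y_i\rangle=\mathbb E\|Y_i\|^2$. Hence
\[
0\le\mathbb E\Big\|w-\bar w-\sum_iY_i\Big\|^2=\mathbb E\|w-\bar w\|^2-2\sum_i\mathbb E\|Y_i\|^2+\sum_i\mathbb E\|Y_i\|^2,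
\]
that is, $\sum_i\mathbb E\|Y_i\|^2\le\mathbb E\|w-\bar w\|^2\le\mathbb E\|w\|^2\le1$. The pairs $(w,z_i)$ all have the same law, so the $m$ terms are equal.
\end{proof}

The invariance is what spreads the budget evenly: for $w=z_1$ with $z_1$ uniform on $\{\pm1\}$ one has $\mathbb E\|\hat w-\bar w\|^2=1$.

\subsection*{Linear losses}
Let $f(w,z)=\langle g(z),w\rangle$ with $\|g(z)\|\le1$, and write $w=w_t$, $w'=w_t'$. By \eqref{eq:gap} the gap equals $\mathbb E\langle g(z_1),w'-w\rangle$. Proposition~\ref{prop:basic} bounds this by $\mathbb E\|w'-w\|$, as if $g(z_1)$ could always point along $w'-w$. But $w'-w$ depends on the whole sample, while $g(z_1)$ depends on $z_1$ only. Conditioning on $z_1$ replaces $w$ by $\hat w$ and $w'$, which is independent of $z_1$, by $\bar w$: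
\[
\mathbb E\langle g(z_1),w'-w\rangle=\mathbb E\langle g(z_1),\bar w-\hat w\rangle\le\big(\mathbb E\|\hat w-\bar w\|^2\big)^{1/2}\le\frac1{\sqrt m}.
\]
So for linear losses the gap is at most $1/\sqrt m$ for every $t$ and in every dimension.

For a general loss the role of $g(z_1)$ is played by $\nabla f(w_t,z_1)$, which depends on the other sample points through $w_t$. An instance with a larger gap must exploit this dependence, and the quantity that measures it is the conditional variance of $\nabla f(w_t,z_1)$ given $z_1$. The core of the proof is that this variance is small. The gradient of a smooth convex function cannot change without a matching change of its inner product with the argument (cocoercivity), and the resulting inner products are controlled by Lemma~\ref{lem:budget} and by the near-stationarity of $w_t$ for $F_S$.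

\section{Gradient descent on a fixed function}\label{sec:det}

We use the following standard facts. For $\varphi\in\mathcal C$ and $x,y\in\mathcal W$,
\begin{equation}\label{eq:sandwich}
0\le\varphi(y)-\varphi(x)-\langle\nabla\varphi(x),y-x\rangle\le\tfrac12\|y-x\|^2 .
\end{equation}
The left inequality is convexity. The right one holds because the middle term equals $\int_0^1\langle\nabla\varphi(x+s(y-x))-\nabla\varphi(x),y-x\rangle\,ds\le\int_0^1s\|y-x\|^2ds$. Both are first obtained for interior points and pass to the boundary by continuity. The projection satisfies, for $x,y\in\mathbb R^n$ and $u\in\mathcal W$,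
\begin{equation}\label{eq:proj}
\langle y-\Pi y,\,u-\Pi y\rangle\le0,\qquad\|\Pi x-\Pi y\|\le\|x-y\|.
\end{equation}

\subsection*{Cocoercivity on the ball}
In dimension one, $\varphi'$ is nondecreasing and $1$-Lipschitz, so the slope $\mu=\frac{\varphi'(x)-\varphi'(y)}{x-y}$ lies in $[0,1]$ and $\mu^2\le\mu$. The next lemma is the same statement in $\mathbb R^n$. For functions on all of $\mathbb R^n$ one can prove it by applying \eqref{eq:sandwich} at points such as $y-(\nabla\varphi(y)-\nabla\varphi(x))$; these may lie outside $\mathcal W$, where we assume nothing. We therefore replace the slope $\mu$ by an average of Hessians along the segment from $y$ to $x$, after smoothing.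

\begin{lemma}\label{lem:coco}
For $\varphi\in\mathcal C$ and $x,y\in\mathcal W$,
\[
\langle\nabla\varphi(x)-\nabla\varphi(y),x-y\rangle\ge\|\nabla\varphi(x)-\nabla\varphi(y)\|^2 .
\]
\end{lemma}

\begin{proof}
Let $\rho\ge0$ be a $C^\infty$ function supported in the unit ball with $\int\rho=1$. For $\varepsilon\in(0,1)$ and $\|x\|<1-\varepsilon$ put $\varphi_\varepsilon(x)=\int\varphi(x-\varepsilon u)\rho(u)\,du$; the points $x-\varepsilon u$ that occur are interior points of $\mathcal W$. The function $\varphi_\varepsilon$ is $C^\infty$, since $\varphi_\varepsilon(x)=\varepsilon^{-n}\int_{\mathcal W}\varphi(v)\rho((x-v)/\varepsilon)\,dv$. It is an average of translates of $\varphi$, so it is convex, and $\nabla\varphi_\varepsilon(x)=\int\nabla\varphi(x-\varepsilon u)\rho(u)\,du$ is $1$-Lipschitz and satisfies $\|\nabla\varphi_\varepsilon(x)-\nabla\varphi(x)\|\le\varepsilon$. The Hessian $\nabla^2\varphi_\varepsilon$ is positive semidefinite by convexity and has operator norm at most $1$, being the derivative of a $1$-Lipschitz map; so $0\preceq\nabla^2\varphi_\varepsilon\preceq I$.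

For $\|x\|,\|y\|<1-\varepsilon$ let $d=x-y$ and $M=\int_0^1\nabla^2\varphi_\varepsilon(y+sd)\,ds$. Then $\nabla\varphi_\varepsilon(x)-\nabla\varphi_\varepsilon(y)=Md$. The matrix $M$ is symmetric with eigenvalues in $[0,1]$, so $M^2\preceq M$ and $\langle Md,d\rangle\ge\langle M^2d,d\rangle=\|Md\|^2$. This is the claim for $\varphi_\varepsilon$. Letting $\varepsilon\to0$ gives it for $\varphi$ at interior points, and continuity of $\nabla\varphi$ gives it on $\mathcal W$.
\end{proof}

Both hypotheses are needed. For the smooth concave function $-\frac12x^2$ the left side is negative. For the convex, $1$-Lipschitz function $|x|$ and the points $\pm\delta$ the left side is $4\delta$ and the right side is $4$: without smoothness the gradient can change by a constant amount at no cost.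

\subsection*{Rates}
We shall need an upper bound on $\langle\nabla\varphi(w_t),w_t-u\rangle$. The rate for function values does not give one, because convexity bounds this inner product from below by $\varphi(w_t)-\varphi(u)$. The gradient itself need not become small either, since the minimizer may lie on the boundary. The quantity that does become small is the normalized step $g_t=(w_t-w_{t+1})/\eta$, which equals $\nabla\varphi(w_t)$ when the projection is inactive.

\begin{lemma}\label{lem:gd}
Let $\varphi\in\mathcal C$, $\eta\in(0,1]$, $\Gamma(x)=\Pi(x-\eta\nabla\varphi(x))$, $w_0=0$, $w_{t+1}=\Gamma(w_t)$ and $g_t=(w_t-w_{t+1})/\eta$ for all $t\ge0$. Then: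
\begin{itemize}
\item[(a)] $\|\Gamma(x)-\Gamma(y)\|\le\|x-y\|$ for $x,y\in\mathcal W$;
\item[(b)] $\varphi(w_t)-\varphi(u)\le\frac1{2\eta t}$ for $t\ge1$ and $u\in\mathcal W$;
\item[(c)] $\|g_t\|\le\frac2{\eta t}$ for $t\ge1$;
\item[(d)] $\langle\nabla\varphi(w_t),w_t-u\rangle\le\frac6{\eta t}$ for $t\ge1$ and $u\in\mathcal W$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $q=\nabla\varphi(x)-\nabla\varphi(y)$. By \eqref{eq:proj} and Lemma~\ref{lem:coco},
\[
\|\Gamma(x)-\Gamma(y)\|^2\le\|x-y\|^2-2\eta\langle q,x-y\rangle+\eta^2\|q\|^2\le\|x-y\|^2-(2\eta-\eta^2)\|q\|^2\le\|x-y\|^2 .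
\]

For the other parts, apply \eqref{eq:proj} to $y=w_t-\eta\nabla\varphi(w_t)$. Here $\Pi y=w_{t+1}$ and $y-\Pi y=\eta(g_t-\nabla\varphi(w_t))$, so
\begin{equation}\label{eq:vi}
\langle\nabla\varphi(w_t),w_{t+1}-u\rangle\le\langle g_t,w_{t+1}-u\rangle\qquad(u\in\mathcal W).
\end{equation}
With $u=w_t$ this reads $\langle\nabla\varphi(w_t),w_{t+1}-w_t\rangle\le-\eta\|g_t\|^2$. The right inequality in \eqref{eq:sandwich} and $\eta\le1$ then give the descent property
\begin{equation}\label{eq:descent}
\varphi(w_{t+1})\le\varphi(w_t)-\eta\|g_t\|^2+\tfrac{\eta^2}2\|g_t\|^2\le\varphi(w_t)-\tfrac\eta2\|g_t\|^2 .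
\end{equation}

(b) By \eqref{eq:sandwich}, $\varphi(w_{s+1})\le\varphi(w_s)+\langle\nabla\varphi(w_s),w_{s+1}-w_s\rangle+\frac{\eta^2}2\|g_s\|^2$ and $\varphi(w_s)\le\varphi(u)+\langle\nabla\varphi(w_s),w_s-u\rangle$. Adding these and using \eqref{eq:vi} and $\eta\le1$,
\[
\varphi(w_{s+1})-\varphi(u)\le\langle g_s,w_{s+1}-u\rangle+\frac\eta2\|g_s\|^2=\frac{\|w_s-u\|^2-\|w_{s+1}-u\|^2}{2\eta},
\]
where the equality comes from expanding $\|w_s-u\|^2=\|(w_{s+1}-u)+\eta g_s\|^2$. Sum over $s=0,\dots,t-1$. The left side is at least $t(\varphi(w_t)-\varphi(u))$, because $\varphi(w_s)$ is nonincreasing by \eqref{eq:descent}. The right side telescopes to at most $\|w_0-u\|^2/(2\eta)\le1/(2\eta)$.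

(c) By (a), $\eta\|g_{r+1}\|=\|\Gamma(w_r)-\Gamma(w_{r+1})\|\le\eta\|g_r\|$, so $\|g_r\|$ is nonincreasing. Let $s=\lceil t/2\rceil\ge1$. Summing \eqref{eq:descent} over the steps $r=s,\dots,t$ and applying (b) at time $s$ with $u=w_{t+1}$,
\[
(t-s+1)\frac\eta2\|g_t\|^2\le\sum_{r=s}^t\frac\eta2\|g_r\|^2\le\varphi(w_s)-\varphi(w_{t+1})\le\frac1{2\eta s}.
\]
Since $t/2\le s\le(t+1)/2$, both $s$ and $t-s+1$ are at least $t/2$, so $\|g_t\|^2\le4/(\eta t)^2$.

(d) Write $w_t-u=\eta g_t+(w_{t+1}-u)$. By $\|\nabla\varphi\|\le1$, \eqref{eq:vi} and $\|w_{t+1}-u\|\le2$,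
\[
\langle\nabla\varphi(w_t),w_t-u\rangle\le\eta\|g_t\|+\langle g_t,w_{t+1}-u\rangle\le3\|g_t\|,
\]
and (c) concludes.
\end{proof}

\section{The conditional variance of the gradient}\label{sec:variance}

Fix an instance, $m$, and $\eta\in(0,1]$. With $w_t,w_t'$ as in Section~\ref{sec:linear}, put
\[
G_t=\nabla f(w_t,z_1),\qquad\bar G_t=\mathbb E[G_t\mid z_1],\qquad\hat w_t=\mathbb E[w_t\mid z_1],\qquad\bar w_t=\mathbb E[w_t]\in\mathcal W,
\]
and define three numbers:
\[
A_t=\mathbb E\langle G_t,w_t'-w_t\rangle,\qquad\Delta_t=\mathbb E\|w_t-w_t'\|^2,\qquad V_t=\mathbb E\|G_t-\bar G_t\|^2 .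
\]
Thus $A_t$ is the first-order part of the gap \eqref{eq:gap}, $\Delta_t$ is the mean-square instability, and $V_t$ measures how far $G_t$ is from being a function of $z_1$; it vanishes for linear losses. Since $\|\bar G_t\|\le1$, Lemma~\ref{lem:budget} gives
\begin{equation}\label{eq:B}
\mathbb E\langle\bar G_t,\bar w_t-\hat w_t\rangle\le\mathbb E\|\hat w_t-\bar w_t\|\le\frac1{\sqrt m}.
\end{equation}
In the proofs of this section $t$ is fixed and we drop it from the vectors.

The first lemma treats $\bar G_t$ as the gradient of a linear loss and pays for the remainder by the Cauchy--Schwarz inequality.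

\begin{lemma}\label{lem:A}
For all $t\ge0$, $A_t\le\frac1{\sqrt m}+\sqrt{V_t\Delta_t}$.
\end{lemma}

\begin{proof}
Write $A_t=\mathbb E\langle\bar G,w'-w\rangle+\mathbb E\langle G-\bar G,w'-w\rangle$. The vector $\bar G$ is a function of $z_1$, $\mathbb E[w\mid z_1]=\hat w$, and $\mathbb E[w'\mid z_1]=\bar w$ because $w'$ is independent of $z_1$ and has the law of $w$. So the first term equals $\mathbb E\langle\bar G,\bar w-\hat w\rangle$, which is at most $1/\sqrt m$ by \eqref{eq:B}. The second is at most $\sqrt{V_t\Delta_t}$.
\end{proof}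

The trivial bound $V_t\le1$ would return us to Proposition~\ref{prop:basic}. To do better, write the variance as half the mean squared distance between two copies of $G$ that share $z_1$ and nothing else. Both copies are gradients of the same function $f(\cdot,z_1)$, so Lemma~\ref{lem:coco} turns the squared distance into an inner product that is linear in the gradients. Linearity is the gain: by symmetry $\nabla f(w,z_1)$ can then be replaced by the average $\nabla F_S(w)$, the one gradient that GD controls.

\begin{lemma}\label{lem:V}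
We have $V_0\le\frac1{\sqrt m}$, and $V_t\le\frac1{\sqrt m}+\frac6{\eta t}$ for $t\ge1$.
\end{lemma}

\begin{proof}
Let $\tilde z_2,\dots,\tilde z_m\sim\mathcal D$ be independent of each other and of $S$. Put $\tilde S=(z_1,\tilde z_2,\dots,\tilde z_m)$, $\tilde w=w_t(\tilde S)$ and $\tilde G=\nabla f(\tilde w,z_1)$. Conditionally on $z_1$, the pairs $(w,G)$ and $(\tilde w,\tilde G)$ are independent and identically distributed. Hence $\mathbb E[\langle G,\tilde G\rangle\mid z_1]=\|\bar G\|^2$ and $\mathbb E[\langle G,\tilde w\rangle\mid z_1]=\mathbb E[\langle\tilde G,w\rangle\mid z_1]=\langle\bar G,\hat w\rangle$, so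
\begin{align*}
\mathbb E\|G-\tilde G\|^2&=2\,\mathbb E\|G\|^2-2\,\mathbb E\|\bar G\|^2=2V_t,\\
\mathbb E\langle G-\tilde G,w-\tilde w\rangle&=2\,\mathbb E\langle G,w\rangle-2\,\mathbb E\langle\bar G,\hat w\rangle .
\end{align*}
Lemma~\ref{lem:coco} for $f(\cdot,z_1)$ at the points $w,\tilde w$ gives $V_t\le\mathbb E\langle G,w\rangle-\mathbb E\langle\bar G,\hat w\rangle$. The point $\hat w$ depends on $z_1$, which obstructs the use of symmetry, so we pass through the deterministic point $\bar w$. As $\mathbb E\langle G,\bar w\rangle=\mathbb E\langle\bar G,\bar w\rangle$,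
\[
V_t\le\mathbb E\langle G,w-\bar w\rangle+\mathbb E\langle\bar G,\bar w-\hat w\rangle .
\]
The second term is at most $1/\sqrt m$ by \eqref{eq:B}. By symmetry, $\mathbb E\langle\nabla f(w,z_i),w-\bar w\rangle$ does not depend on $i$, so the first term equals its average over $i$, which is $\mathbb E\langle\nabla F_S(w),w-\bar w\rangle$. For $t\ge1$ this is at most $\frac6{\eta t}$ by Lemma~\ref{lem:gd}(d) with $\varphi=F_S$ and $u=\bar w$. For $t=0$ it is $0$, because $w_0=\bar w_0=0$.
\end{proof}

Smoothness now makes the gap quadratic, not linear, in the distance between the two trajectories.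

\begin{proposition}\label{prop:gap}
For $T\ge1$ and $\tau=\eta T$,
\[
\mathbb E[F(w_T)]-F^*\le\frac7{2\tau}+\frac3{2\sqrt m}+\Delta_T .
\]
\end{proposition}

\begin{proof}
By \eqref{eq:gap} and the right inequality in \eqref{eq:sandwich} for $f(\cdot,z_1)$, the gap is at most $A_T+\frac12\Delta_T$. By Lemma~\ref{lem:A}, the inequality $\sqrt{V_T\Delta_T}\le\frac12V_T+\frac12\Delta_T$, and Lemma~\ref{lem:V},
\[
A_T+\tfrac12\Delta_T\le\frac1{\sqrt m}+\frac12V_T+\Delta_T\le\frac3{2\sqrt m}+\frac3\tau+\Delta_T .
\]
The optimization error in \eqref{eq:split} is at most $\frac1{2\tau}$ by Lemma~\ref{lem:gd}(b).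
\end{proof}

\begin{remark}\label{rem:34}
Proposition~\ref{prop:basic} gives $\Delta_T\le4\tau^2/m^2$. For $T=\lceil m^{3/4}\rceil$, which lies in $[\sqrt m,m]$ and is at most $2m^{3/4}$, Proposition~\ref{prop:gap} then bounds the excess risk by $\frac7{2\eta m^{3/4}}+\frac{35}{2\sqrt m}$, while $cT/m\ge c\,m^{-1/4}$. This already answers the Question. The bound $4\tau^2/m^2$ exceeds $1/\sqrt m$ in order when $\tau\gg m^{3/4}$, however, and to reach the rate $1/\sqrt m$ for all $T\le m$ we need a better bound on $\Delta_T$.
\end{remark}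

\section{The stability recursion and the proof of Theorem~\ref{thm:upper}}\label{sec:stab}

The proof of Proposition~\ref{prop:basic} assumed that at every step the differing sample point pushes the two iterates apart along the line that joins them. Expanding the squared distance shows the push that actually occurs: it is an inner product of $w_t-w_t'$ with the gradients of the two differing losses, and its expectation is again $A_t$.

\begin{lemma}\label{lem:rec}
We have $\Delta_0=0$ and $\Delta_{t+1}\le\Delta_t+\frac{4\eta}mA_t+\frac{8\eta^2}{m^2}$ for $t\ge0$.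
\end{lemma}

\begin{proof}
Both trajectories start at $0$. Let $\Phi=\frac1m\sum_{j\ge2}f(\cdot,z_j)\in\mathcal C$ be the part common to $F_S$ and $F_{S'}$. Write $w=w_t$, $w'=w_t'$, and
\[
\delta=w-w',\qquad q=\nabla\Phi(w)-\nabla\Phi(w'),\qquad e=\tfrac1m\big(\nabla f(w,z_1)-\nabla f(w',z')\big).
\]
Then $\nabla F_S(w)-\nabla F_{S'}(w')=q+e$, $\|e\|\le2/m$, and $\langle q,\delta\rangle\ge\|q\|^2$ by Lemma~\ref{lem:coco}. By \eqref{eq:proj} and $\|q+e\|^2\le2\|q\|^2+2\|e\|^2$,
\begin{align*}
\|w_{t+1}-w'_{t+1}\|^2&\le\|\delta\|^2-2\eta\langle q,\delta\rangle-2\eta\langle e,\delta\rangle+\eta^2\|q+e\|^2\\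
&\le\|\delta\|^2-2\eta(1-\eta)\|q\|^2-2\eta\langle e,\delta\rangle+2\eta^2\|e\|^2\\
&\le\|\delta\|^2-2\eta\langle e,\delta\rangle+\frac{8\eta^2}{m^2};
\end{align*}
the last step uses $\eta\le1$. Finally,
\[
-2\eta\langle e,\delta\rangle=\frac{2\eta}m\Big[\langle\nabla f(w,z_1),w'-w\rangle+\langle\nabla f(w',z'),w-w'\rangle\Big].
\]
The first inner product has expectation $A_t$. Exchanging $z_1$ and $z'$ preserves the joint law of $(S,z')$, exchanges $w$ and $w'$, and maps the first inner product to the second, so the second has expectation $A_t$ too.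
\end{proof}

With the trivial bound $A_t\le\sqrt{\Delta_t}$ this recursion lets $\sqrt{\Delta_t}$ grow by about $2\eta/m$ per step, as before. Lemma~\ref{lem:A} multiplies that rate by $\sqrt{V_t}$, which by Lemma~\ref{lem:V} is of order at most $m^{-1/4}$ once $\eta t\ge\sqrt m$. The early steps, where the bound on $V_t$ is weaker, contribute through $\sum_{s<T}s^{-1/2}$, which is only of order $\sqrt T$.

\begin{proposition}\label{prop:Delta}
For $T\ge1$ and $\tau=\eta T$,
\[
\Delta_T\le\frac8{\sqrt m}\cdot\frac\tau m\Big(1+\frac{4\tau}m\Big)+\frac{784\,\tau}{m^2}.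
\]
\end{proposition}

\begin{proof}
Let $M=\max_{0\le t\le T}\Delta_t$, which is at most $4$. By Lemmas~\ref{lem:rec} and~\ref{lem:A}, for $t\le T$,
\[
\Delta_t\le\sum_{s=0}^{t-1}\Big(\frac{4\eta}{m\sqrt m}+\frac{4\eta}m\sqrt{V_s}\sqrt M+\frac{8\eta^2}{m^2}\Big).
\]
All terms are nonnegative, so we may extend the sum to $s\le T-1$ and take the maximum over $t$:
\[
M\le a+b\sqrt M,\qquad a=\frac{4\tau}{m\sqrt m}+\frac{8\eta\tau}{m^2},\qquad b=\frac{4\eta}m\sum_{s=0}^{T-1}\sqrt{V_s}.
\]
Since $b\sqrt M\le\frac12M+\frac12b^2$, this gives $M\le2a+b^2$. By Lemma~\ref{lem:V}, $\sqrt{V_0}\le m^{-1/4}$ and $\sqrt{V_s}\le m^{-1/4}+\sqrt{6/(\eta s)}$ for $s\ge1$, and $\sum_{s=1}^{T-1}s^{-1/2}\le\int_0^Tx^{-1/2}dx=2\sqrt T$. Hence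
\[
b\le\frac{4\eta}m\Big(Tm^{-1/4}+2\sqrt{6T/\eta}\Big)=\frac{4\tau}{m^{5/4}}+\frac{8\sqrt{6\tau}}m,\qquad b^2\le\frac{32\,\tau^2}{m^2\sqrt m}+\frac{768\,\tau}{m^2},
\]
by $(x+y)^2\le2x^2+2y^2$. With $\eta\le1$,
\[
\Delta_T\le M\le\frac{8\tau}{m\sqrt m}+\frac{16\,\tau}{m^2}+\frac{32\,\tau^2}{m^2\sqrt m}+\frac{768\,\tau}{m^2},
\]
which is the stated bound.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
The bound \eqref{eq:main} is Proposition~\ref{prop:gap} combined with Proposition~\ref{prop:Delta}. If $\tau\le m$, the last two terms of \eqref{eq:main} are at most $40/\sqrt m$ and $784/m$, so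
\begin{equation}\label{eq:taum}
\mathbb E[F(w_T)]-F^*\le\frac7{2\tau}+\frac{41.5}{\sqrt m}+\frac{784}m\qquad(\tau\le m).
\end{equation}
Let $\sqrt m\le T\le m$. Then $\eta\sqrt m\le\tau\le m$, and the first two terms of \eqref{eq:taum} sum to at most $\frac{45}{\eta\sqrt m}$. If $m\ge784=28^2$, then $\frac{784}m\le\frac{28}{\sqrt m}$ and the total is at most $\frac{73}{\eta\sqrt m}$. If $m<784$, the excess risk is at most $2\le\frac{56}{\sqrt m}\le\frac{73}{\eta\sqrt m}$.
\end{proof}

\section{Lower bounds and the proof of Theorem~\ref{thm:sharp}}\label{sec:lower}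

Each of the two terms in Theorem~\ref{thm:sharp} is attained by a linear loss in dimension one. The term $1/\sqrt m$ is statistical: $m$ tosses of a coin with bias of order $1/\sqrt m$ do not reliably reveal the sign of the bias. Recall that for distributions $P,Q$ on a finite set with mass functions $p,q>0$,
\[
\mathrm{TV}(P,Q)=\tfrac12\sum|p-q|=1-\sum\min\{p,q\},\qquad\mathrm{KL}(P\|Q)=\sum p\log\frac pq ,
\]
that $\mathrm{KL}(P^m\|Q^m)=m\,\mathrm{KL}(P\|Q)$, and that $\mathrm{TV}(P,Q)^2\le\frac12\mathrm{KL}(P\|Q)$ (Pinsker's inequality).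

\begin{proposition}\label{prop:info}
Let $n=1$, $\mathcal Z=\{\pm1\}$ and $f(w,z)=zw$. For every $m\ge1$ and every map $S\mapsto w(S)\in[-1,1]$ there is a distribution $\mathcal D$ on $\mathcal Z$ with $\mathbb E[F(w(S))]-F^*\ge\frac1{7\sqrt m}$.
\end{proposition}

\begin{proof}
Let $\varepsilon=\frac1{2\sqrt m}\le\frac12$ and let $P_\pm$ give mass $\frac{1\pm\varepsilon}2$ to $z=1$. The population risks are $F_\pm(w)=\pm\varepsilon w$, both with minimum $-\varepsilon$, so the excess risks of a point $w$ are $\mathcal E_\pm(w)=\varepsilon(1\pm w)\ge0$, and $\mathcal E_+(w)+\mathcal E_-(w)=2\varepsilon$. Let $p_\pm$ be the mass functions of $P_\pm^m$. Then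
\begin{align*}
\sum_Sp_+(S)\,\mathcal E_+(w(S))+\sum_Sp_-(S)\,\mathcal E_-(w(S))&\ge2\varepsilon\sum_S\min\{p_+(S),p_-(S)\}\\
&=2\varepsilon\big(1-\mathrm{TV}(P_+^m,P_-^m)\big).
\end{align*}
We compute $\mathrm{KL}(P_+\|P_-)=\big(\frac{1+\varepsilon}2-\frac{1-\varepsilon}2\big)\log\frac{1+\varepsilon}{1-\varepsilon}=\varepsilon\log\frac{1+\varepsilon}{1-\varepsilon}$, and $\log\frac{1+\varepsilon}{1-\varepsilon}\le\frac{2\varepsilon}{1-\varepsilon}\le4\varepsilon$. By Pinsker's inequality, $\mathrm{TV}(P_+^m,P_-^m)^2\le\frac12m\cdot4\varepsilon^2=\frac12$. So one of the two distributions has expected excess risk at least $\varepsilon(1-1/\sqrt2)$. Finally $1/\sqrt2\le5/7$, because $49\le50$, so $\varepsilon(1-1/\sqrt2)\ge\frac27\varepsilon=\frac1{7\sqrt m}$.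
\end{proof}

The other term is an optimization error: on a slope of order $1/\tau$, GD covers only half of the way to the minimizer in $T$ steps.

\begin{proposition}\label{prop:slope}
For all $m,T\ge1$ and $\eta\in(0,1]$, with $\tau=\eta T$, there is an instance with $n=1$ and $\mathbb E[F(w_T)]-F^*\ge\frac14\min\{1,\frac1\tau\}$.
\end{proposition}

\begin{proof}
Let $s=\min\{1,\frac1{2\tau}\}$ and $f(w,z)=-sw$ for all $z$. Each step adds $\eta s$, and $\tau s\le\frac12$, so the projection is never active and $w_T=\tau s\le\frac12$. Since $F^*=-s$, the excess risk is $s(1-w_T)\ge\frac s2$, and $s\ge\frac12\min\{1,\frac1\tau\}$.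
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Put $\tau=\eta T\le m$. The supremum is at least the larger of the bounds in Propositions~\ref{prop:info} and~\ref{prop:slope}, hence at least their mean $\frac1{14\sqrt m}+\frac18\min\{1,\frac1\tau\}$, which gives the lower bound.

For the upper bound, if $m<784$ the excess risk is at most $2\le56/\sqrt m$. If $m\ge784$, then \eqref{eq:taum} bounds it by $\frac{3.5}\tau+\frac{69.5}{\sqrt m}$, and it is also at most $2$. So it is at most $\min\{2,\frac{3.5}\tau\}+\frac{69.5}{\sqrt m}\le70\big(\min\{1,\frac1\tau\}+\frac1{\sqrt m}\big)$.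
\end{proof}

\section{Other ranges of $T$ and averaged iterates}\label{sec:scope}

\begin{remark}[where $T/m$ is attained]
Fix $\eta\in(0,1]$ and let $\sqrt m\le T\le m$. By Corollary~\ref{cor:answer}, a lower bound $cT/m$ can be attained only if $T\le\frac{73}{c\eta}\sqrt m$. Conversely, if $T\le C\sqrt m$, then Proposition~\ref{prop:info} gives an excess risk of at least $\frac1{7\sqrt m}\ge\frac1{7C}\cdot\frac Tm$. So in this range a bound $\Omega(T/m)$ holds exactly when $T=O(\sqrt m)$. The condition $T\ge\sqrt m$ cannot be dropped from the first statement, because for smaller $T$ the optimization error dominates. Indeed, Proposition~\ref{prop:slope} gives an excess risk of at least $\frac1{4T}$, which is at least $cT/m$ whenever $T\le\sqrt m/(2\sqrt c)$; if $\sqrt c>146/\eta$ and $m$ is large, there are such $T$ with $T>\frac{73}{c\eta}\sqrt m$.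
\end{remark}

\begin{remark}[beyond $T=m$]
Theorem~\ref{thm:upper} holds for all $T$. Since $\frac\tau m\le(1+\frac\tau m)^2$ and $\frac1m\le\frac1{\sqrt m}$, it gives an excess risk $O\big(\frac1{\eta T}+\frac1{\sqrt m}(1+\frac{\eta T}m)^2\big)$, which tends to $0$ as long as $\eta T\to\infty$ and $\eta T=o(m^{5/4})$. We do not claim that this is tight for $\eta T\gg m$.
\end{remark}

\begin{remark}[averaged iterates]
Let $\sqrt m\le T\le m$. By convexity of $F$, the excess risk of an average of iterates is at most the average of their excess risks, and \eqref{eq:taum} applies to each $w_t$ with $1\le t\le T$ and $\tau=\eta t$. For the average of $w_t$ over the integers $t\in[T/2,T]$ we have $\frac7{2\eta t}\le\frac7{\eta\sqrt m}$, so its excess risk is $O_\eta(1/\sqrt m)$. For the average of $w_1,\dots,w_T$, the bound $\sum_{t\le T}\frac1t\le1+\log T$ gives $O_\eta\big(\frac{1+\log T}T+\frac1{\sqrt m}\big)$. At $T=m$ both bounds tend to $0$ while $T/m=1$, so the answer to the Question is negative for these outputs as well.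
\end{remark}

\begin{thebibliography}{1}
\bibitem{SCO}
\emph{Stochastic Convex Optimization},
\texttt{https://www.rlivni.sites.tau.ac.il/\allowbreak\_files/\allowbreak ugd/\allowbreak 608156\_\allowbreak bb1cf863248f44779498d7ee733b2963.pdf}
\end{thebibliography}
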